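\title{Totally disconnected Polish groups of every finite dimension}

\begin{abstract}
We show that for every $n\ge 1$ there is a totally disconnected Polish group of dimension $n$. The example $A_n$ is abelian and explicit: it consists of the families of rationals indexed by $\mathbb N^n$ whose iterated sums converge absolutely, one index at a time. All countable powers of $A_n$ have dimension $n$. The subspaces of $A_n$ are exactly the spaces whose topology arises from a zero-dimensional one by $n$ successive refinements by lower semicontinuous functions. A product of all the groups $A_k$ is a totally disconnected Polish group that is strongly infinite-dimensional.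
\end{abstract}

\section{Introduction}\label{sec:intro}

A space $X$ is \emph{totally disconnected} if for all distinct $x,y\in X$ there is a clopen set $D\subset X$ with $x\in D$ and $y\notin D$. It is \emph{zero-dimensional} if its clopen subsets form a base. A \emph{Polish group} is a topological group whose underlying space is separable and completely metrizable. All spaces in this paper are separable and metrizable. For such spaces the dimension functions $\dim$, $\operatorname{ind}$ and $\operatorname{Ind}$ coincide, and ``$n$-dimensional'' refers to the common value.

Total disconnectedness asks for clopen sets that separate a point from another point, zero-dimensionality for clopen sets that separate a point from a closed set. In a compact space the two agree: if $x\notin F$ and $F$ is closed, then finitely many clopen sets missing $x$ cover $F$, and the complement of their union is a clopen neighborhood of $x$ that misses $F$. Without compactness they differ, even for groups. The complete Erd\H{o}s space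
\[
E_c=\{x\in\ell^2: x_i\notin\mathbb Q\text{ for all }i\}
\]
is a Polish space that is totally disconnected and $1$-dimensional. It is not a subgroup of $(\ell^2,+)$, but Dijkstra, van Mill and Stepr\=ans showed that it admits a Boolean group structure compatible with its topology. So there is a totally disconnected $1$-dimensional Polish group. Van Mill showed that for every $n\ge1$ there are separable metrizable groups that are totally disconnected and $n$-dimensional; these groups are Borel but not completely metrizable. The following question is posed in \cite{question}.

\begin{quote}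
\textbf{Question.} Is there, for every $n\ge1$, a totally disconnected $n$-dimensional Polish group?
\end{quote}

Which answer should one expect? The obvious way to raise the dimension is to take powers, and it fails: interleaving coordinates gives a homeomorphism $E_c\times E_c\cong E_c$, so all finite powers of $E_c$ are $1$-dimensional. There is a structural reason. A sequence in $\ell^2$ converges if and only if it converges coordinatewise and the norms converge to the norm of the limit. So the topology of $E_c$ arises from the zero-dimensional topology of coordinatewise convergence by making one more function continuous, and $E_c$ embeds in the product of a zero-dimensional space with $\mathbb R$. Such a product has dimension at most $1$. The norm is lower semicontinuous for coordinatewise convergence, and countably many lower semicontinuous functions on the same space achieve no more than one of them can: a weighted sum generates the same topology (Lemma~\ref{lem:merge}). Any construction that adds lower semicontinuous norms to a zero-dimensional topology therefore stops at dimension $1$, and one might guess that the answer is negative.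

The answer is positive. The way out is to add the functions one at a time, each lower semicontinuous only for the topology that the previous ones have produced. Iterated summation does this inside a group.

\subsection*{The groups $A_k$}
Let $\mathbb N=\{1,2,\dots\}$ and $I=[0,1]$, and let $\mathbb Q_d$ be the additive group of rationals with the \emph{discrete} topology. Put $A_0=\mathbb Q_d$ and let $s_0:A_0\to\mathbb R$ be the inclusion. Recursively, put
\[
A_{k+1}=\Big\{x=(x_i)_i\in A_k^{\mathbb N}:\ \sum_i|s_k(x_i)|<\infty\Big\},\qquad s_{k+1}(x)=\sum_i s_k(x_i),
\]
and give $A_{k+1}$ the topology that makes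
\begin{equation}\label{eq:embed}
x\longmapsto \big(x,(s_k(x_i))_i\big)\in A_k^{\mathbb N}\times\ell^1
\end{equation}
an embedding. Thus $A_1$ is the group of absolutely summable rational sequences, and a sequence in $A_1$ converges if it converges in $\ell^1$ and each coordinate is eventually constant. The group $A_2$ consists of the rational matrices whose rows are absolutely summable and whose row sums form an absolutely summable sequence. The entries of a row may cancel, and this matters: the group of rational matrices with $\sum_{i,j}|x_{ij}|<\infty$, topologized in $\mathbb Q_d^{\mathbb N^2}\times\ell^1(\mathbb N^2)$, is only a copy of $A_1$, by a bijection $\mathbb N^2\to\mathbb N$.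

\begin{theorem}\label{thm:main}
For every $n\ge1$, $A_n$ is a totally disconnected Polish group and $\dim A_n=n$.
\end{theorem}

To state what the proof gives beyond this, we fix two terms. A function $\varphi:X\to[0,\infty]$ is \emph{lower semicontinuous} (lsc) if $\{\varphi\le a\}$ is closed for every real $a$; equivalently, $\varphi(x)\le\liminf_i\varphi(x_i)$ whenever $x_i\to x$. If $\tau$ is a topology on $X$ and $\varphi:X\to\mathbb R$, the topology \emph{generated by $\tau$ and $\varphi$} is the coarsest topology that contains $\tau$ and makes $\varphi$ continuous. It is the topology that makes $x\mapsto(x,\varphi(x))$ an embedding in $(X,\tau)\times\mathbb R$.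

\begin{definition}\label{def:tower}
Let $n\ge1$ be an integer. A \emph{tower of height $n$} on a set $X$ is a chain of topologies $\tau_0\subset\tau_1\subset\dots\subset\tau_n$ on $X$ such that $\tau_0$ is separable, metrizable and zero-dimensional and, for $1\le k\le n$, $\tau_k$ is generated by $\tau_{k-1}$ and some $\tau_{k-1}$-lsc function $\varphi_k:X\to I$. The space $(X,\tau_n)$ is the \emph{top} of the tower.
\end{definition}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] Let $n\ge1$. The group $A_n$ is abelian, torsion-free and divisible, and $\dim A_n^m=n$ for all $1\le m\le\omega$. In particular $G=A_n^{\mathbb N}$ is a totally disconnected $n$-dimensional Polish group with $G\cong G^{\mathbb N}$.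
\item[(2)] Let $n\ge1$. A space embeds in $A_n$ if and only if it is the top of a tower of height $n$.
\item[(3)] $A_1\times\prod_{k\ge1}A_k$ is a totally disconnected Polish group that is strongly infinite-dimensional.
\end{enumerate}
\end{theorem}

Towers carry the whole proof. Each step of a tower raises the dimension by at most one, and $A_n$ is the top of a tower of height $n$; this gives the upper bound (Section~\ref{sec:upper}). Conversely, the top of every tower of height $n$ embeds in $A_n$ (Section~\ref{sec:embed}). It remains to find one tower of height $n$ whose top has dimension $n$, with no group structure required; a diagonal argument over all compact subsets of a product of the Cantor set with $I^n$ provides it (Section~\ref{sec:lower}). Section~\ref{sec:small} works out the first two levels by hand.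

\section{Dimension and semicontinuity}\label{sec:prelim}

\subsection*{Dimension}
The small inductive dimension is defined by $\operatorname{ind}\emptyset=-1$ and: $\operatorname{ind}X\le n$ if $X$ has a base of open sets whose boundaries have $\operatorname{ind}\le n-1$. So $\dim X\le0$ means that $X$ is zero-dimensional in the sense above. Let $F,F'$ be disjoint closed subsets of $X$. A \emph{partition} in $X$ between $F$ and $F'$ is a set $L$ with $X\setminus L=U\cup U'$, where $U,U'$ are disjoint open sets, $F\subset U$ and $F'\subset U'$. If $Y\subset X$, then $L\cap Y$ is a partition in $Y$ between $F\cap Y$ and $F'\cap Y$. A family $(F_i,F_i')_i$ of pairs of disjoint closed sets is \emph{essential} in $X$ if $\bigcap_iL_i\ne\emptyset$ for every choice of partitions $L_i$ between $F_i$ and $F'_i$. A space is \emph{strongly infinite-dimensional} if it has an essential family indexed by $\mathbb N$. Let $C=\{0,1\}^{\mathbb N}$ be the Cantor set. We use the following textbook facts.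
\begin{enumerate}
\item[(D1)] If $Y\subset X$, then $\dim Y\le\dim X$.
\item[(D2)] $\dim(Y\times\mathbb R)\le\dim Y+1$ \cite[1.5.16]{Eng}.
\item[(D3)] (Eilenberg--Otto) For $n\ge1$, $\dim X\ge n$ if and only if $X$ has an essential family of $n$ pairs \cite[1.7.9]{Eng}.
\item[(D4)] The $n$ pairs of opposite faces $(\{t_i=0\},\{t_i=1\})$ form an essential family in $I^n$ \cite[1.8.1]{Eng}.
\item[(D5)] Subspaces and countable products of zero-dimensional spaces are zero-dimensional, and every zero-dimensional space embeds in $C$, by the indicator functions of a countable clopen base.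
\item[(D6)] The nonempty compact subsets of a compact metric space $P$ form a compact metric space $\mathcal K(P)$ under the Hausdorff metric $d_H$, and every nonempty compact metrizable space is a continuous image of $C$.
\end{enumerate}

\subsection*{Lower semicontinuous functions}
Suprema and finite sums of lsc functions with values in $[0,\infty]$ are lsc, hence so are countable sums. If $\varphi$ is lsc, then so are $\varphi\circ h$ for continuous $h$ and $\theta\circ\varphi$ for an increasing homeomorphism $\theta:[0,\infty]\to I$. A topology generated by a metrizable topology and countably many real functions is metrizable, so we compare such topologies by their convergent sequences.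

\begin{remark}
Refining by an lsc function preserves completeness, which is why such functions are the natural ones here. If $(X,\tau)$ is Polish and $\varphi:X\to I$ is lsc, then the graph of $\varphi$ is the intersection of the closed set $\{(x,t):t\ge\varphi(x)\}$ with the sets $\{t\le q\}\cup\{\varphi(x)>q\}$, $q\in\mathbb Q$. So the graph is a $G_\delta$ in $X\times\mathbb R$, and the topology generated by $\tau$ and $\varphi$ is Polish.
\end{remark}

An lsc function can only jump down at a limit point. In a sum of such functions the jumps cannot cancel, so the sum detects every one of them.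

\begin{lemma}\label{lem:merge}
Let $(X,\tau)$ be a space, $J$ a nonempty countable set, $f_j:X\to I$ lsc and $w_j>0$ for $j\in J$, with $\sum_jw_j\le1$. Then $M=\sum_jw_jf_j:X\to I$ is lsc, and the topology generated by $\tau$ and $M$ equals the topology generated by $\tau$ and all the $f_j$.
\end{lemma}

\begin{proof}
The function $M$ is a countable sum of nonnegative lsc functions. The series converges uniformly, so $M$ is continuous in every topology that makes all $f_j$ continuous. Conversely, let $x_i\to x$ in $\tau$ and $M(x_i)\to M(x)$, and fix $j$. The function $g=M-w_jf_j=\sum_{l\ne j}w_lf_l$ is lsc, so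
\[
\limsup_i w_jf_j(x_i)=M(x)-\liminf_i g(x_i)\le M(x)-g(x)=w_jf_j(x).
\]
Together with $f_j(x)\le\liminf_if_j(x_i)$ this gives $f_j(x_i)\to f_j(x)$.
\end{proof}

The second lemma says that the topology of $\ell^1$ is generated by coordinatewise convergence and the norm.

\begin{lemma}\label{lem:l1}
Let $y_i,y\in\ell^1$. If $y_i\to y$ coordinatewise and $\|y_i\|\to\|y\|$, then $\|y_i-y\|\to0$.
\end{lemma}

\begin{proof}
Put $r_R(y)=\sum_{m>R}|y(m)|=\|y\|-\sum_{m\le R}|y(m)|$. The hypotheses give $r_R(y_i)\to r_R(y)$ for each $R$. From $\|y_i-y\|\le\sum_{m\le R}|y_i(m)-y(m)|+r_R(y_i)+r_R(y)$ we get $\limsup_i\|y_i-y\|\le2r_R(y)$, and $r_R(y)\to0$ as $R\to\infty$.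
\end{proof}

\section{The groups $A_k$ and their first two levels}\label{sec:small}

\begin{proposition}\label{prop:basic}
Let $k\ge0$.
\begin{enumerate}
\item[(i)] $A_k$ is a Polish abelian group and $s_k$ is a continuous homomorphism. Moreover $A_k$ is a $\mathbb Q$-linear subspace of $\mathbb Q^{\mathbb N^k}$ and $s_k$ is $\mathbb Q$-linear.
\item[(ii)] Every countable product of groups $A_k$ is a totally disconnected Polish group.
\item[(iii)] $A_k$ is topologically isomorphic to a closed subgroup of $A_n$ for every $n\ge k$.
\item[(iv)] If $k\ge1$, then $A_k\cong A_k^m$ for every finite $m\ge1$.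
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We induct on $k$. The group $A_0$ is countable and discrete, so it is Polish and $s_0$ is continuous. Suppose that (i) holds for $k$. The image of $A_{k+1}$ under \eqref{eq:embed} is $\{(x,y):y_i=s_k(x_i)\text{ for all }i\}$. Since $s_k$ is a continuous homomorphism, this is a closed subgroup of the Polish group $A_k^{\mathbb N}\times\ell^1$, so $A_{k+1}$ is a Polish group. The map $s_{k+1}$ is the composition of $(x,y)\mapsto y$ with the continuous linear functional $y\mapsto\sum_iy_i$ on $\ell^1$. Since $s_k$ is $\mathbb Q$-linear, the condition $\sum_i|s_k(x_i)|<\infty$ is preserved by rational linear combinations and $s_{k+1}$ is $\mathbb Q$-linear.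

(ii) The inclusions $A_k\subset A_{k-1}^{\mathbb N}\subset A_{k-2}^{\mathbb N^2}\subset\dots\subset\mathbb Q_d^{\mathbb N^k}$ are continuous. So two distinct points of a product of groups $A_k$ differ in some rational entry, that entry is a continuous map to the discrete space $\mathbb Q_d$, and the preimage of a single value is a clopen set that separates the points. Countable products of Polish groups are Polish groups.

(iii) The homomorphism $x\mapsto(x,0,0,\dots)$ from $A_k$ to $A_{k+1}$ is continuous because $s_k$ is, its inverse is the first coordinate projection, and its image $\{x:x_i=0\text{ for }i\ge2\}$ is closed. Now compose.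

(iv) Sending $x$ to its odd and its even coordinates gives topological isomorphisms $A_{k-1}^{\mathbb N}\cong A_{k-1}^{\mathbb N}\times A_{k-1}^{\mathbb N}$ and $\ell^1\cong\ell^1\times\ell^1$, which are compatible with \eqref{eq:embed}. Hence $A_k\cong A_k\times A_k$, and induction on $m$ finishes the proof.
\end{proof}

\subsection*{The first level: $\dim A_1=1$}
By Lemma~\ref{lem:l1}, the map $x\mapsto(x,\|x\|)$ embeds $A_1$ in $\mathbb Q_d^{\mathbb N}\times\mathbb R$, so $\dim A_1\le1$ by (D1), (D2) and (D5). For the lower bound we show that no clopen set $U$ satisfies $0\in U\subset\{x:\|x\|<1\}$. Let $U$ be any set between these two, let $u_m$ be the $m$th unit vector, and put $x^0=0$. Given $x^{m-1}=(q_1,\dots,q_{m-1},0,\dots)\in U$ with all $q_i\ge0$, let $q_m$ be the largest of the numbers $0,\frac1m,\frac2m,\dots$ with $x^m=x^{m-1}+q_mu_m\in U$. It exists, because $0$ qualifies and no number $\ge1$ does. Then $y^m=x^m+\frac1mu_m\notin U$. All partial sums of $\sum_mq_m$ are less than $1$, so $x=(q_1,q_2,\dots)\in A_1$. Every coordinate of $x^m$ and of $y^m$ is eventually equal to that of $x$, while $\|x-x^m\|\to0$ and $\|y^m-x^m\|=\frac1m\to0$. So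 $x^m\to x$ and $y^m\to x$ in $A_1$, and $x$ lies in the closure of $U$ and in the closure of its complement. Hence $U$ is not clopen, and $\dim A_1=1$.

No small move is possible in a fixed coordinate, which is why $A_1$ is totally disconnected; small moves are possible in remote coordinates, which is why it is not zero-dimensional. The second point uses that $\mathbb Q$ has arbitrarily small elements. With $\mathbb Z$ in place of $\mathbb Q_d$, the group $A_1$ would consist of finitely supported sequences; it would be countable, hence zero-dimensional, since balls whose radius is not one of the countably many distances are clopen.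

\subsection*{The second level}
A direct argument of the same kind in $A_n$ would have to control $n$ partitions at once, and we shall embed a suitable tower instead. The following countable example has no dimension to speak of, but it shows both mechanisms of the general proof: how a tower arises from a compact set, and how it is written into $A_2$.

\begin{example}\label{ex:two}
Let $E=\{c,a_1,a_2,\dots,b_1,b_2,\dots\}\subset C$ consist of distinct points with $a_j\to c$ and $b_j\to c$, and let $\tau_0$ be its topology. Let $T\subset E\times I^2$ be the compact set with fibers
\[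
T_{a_j}=\{(1,0)\},\qquad T_{b_j}=\{(0,1)\},\qquad T_c=\{(0,\tfrac12),(0,1),(1,0)\}.
\]
Let $(\varphi_1,\varphi_2)$ be the lexicographically least point of the fiber: $(1,0)$ at $a_j$, $(0,1)$ at $b_j$, and $(0,\frac12)$ at $c$. The function $\varphi_1$ is $\tau_0$-lsc. The function $\varphi_2$ is not, since $\varphi_2(a_j)=0<\varphi_2(c)$. But in the topology $\tau_1$ generated by $\tau_0$ and $\varphi_1$ the points $a_j$ no longer accumulate at $c$, while still $b_j\to c$. So $\varphi_2$ is $\tau_1$-lsc and not $\tau_1$-continuous, and the topology $\tau_2$ generated by $\tau_1$ and $\varphi_2$ is discrete. The three topologies are different.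

Let $1_p$ be the indicator function of the isolated point $p$ of $(E,\tau_0)$; it is locally constant. Then $\varphi_1=\sum_m1_{a_m}$ and $\varphi_2=\frac12(1-\varphi_1)+\sum_m\frac121_{b_m}$. Define $e:E\to A_2$ by letting the first row of $e$ be $\frac12(1,-1_{a_1},-1_{a_2},\dots)$ and row $m+1$ be $\frac12(1_{b_m},0,0,\dots)$. The first row sums to $\frac12(1-\varphi_1)$, so $s_2\circ e=\varphi_2$. For instance,
\[
e(c)=\frac12\begin{pmatrix}1&0&0&\cdots\\0&0&0&\\0&0&0&\\ \vdots&&&\ddots\end{pmatrix},\quad
e(a_2)=\frac12\begin{pmatrix}1&0&-1&\cdots\\0&0&0&\\0&0&0&\\ \vdots&&&\ddots\end{pmatrix},\quad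
e(b_2)=\frac12\begin{pmatrix}1&0&0&\cdots\\0&0&0&\\1&0&0&\\ \vdots&&&\ddots\end{pmatrix}.
\]
Both $e(a_j)$ and $e(b_j)$ converge to $e(c)$ entrywise. The first rows of the $e(a_j)$ do not converge in $A_1$. All rows of the $e(b_j)$ converge in $A_1$, but the sequences of row sums do not converge in $\ell^1$. So the topologies that $A_2$ inherits from $\mathbb Q_d^{\mathbb N^2}$, from $A_1^{\mathbb N}$ and from itself induce $\tau_0$, $\tau_1$ and $\tau_2$ on $E$. Finally, the function $N(x)=\sum_i|s_1(x_i)|$, which enters the topology of $A_2$, vanishes at $e(a_j)$ and equals $\frac12$ at $e(c)$. It is not lsc for entrywise convergence, so Lemma~\ref{lem:merge} does not merge it with the norms of the rows.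
\end{example}

\section{The upper bound: $A_n$ is the top of a tower}\label{sec:upper}

The group $A_{k+1}$ lies in the infinite power $A_k^{\mathbb N}$, and the product inequality for dimension says nothing about infinite powers. An induction must therefore treat all countable powers $A_k^J$ at once. Passing from $A_k^{J\times\mathbb N}=(A_k^{\mathbb N})^J$ to $A_{k+1}^J$ makes one new norm continuous for each $j\in J$. These norms are all lsc for the same topology, so they merge into one function.

\begin{lemma}\label{lem:M}
Let $J$ be a nonempty countable set and $k\ge0$. There is an lsc function $M:(A_k^{\mathbb N})^J\to I$ such that the topology of $A_{k+1}^J$ is generated by the topology inherited from $(A_k^{\mathbb N})^J$ and the restriction of $M$.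
\end{lemma}

\begin{proof}
For $x\in A_k^{\mathbb N}$ let $N(x)=\sum_m|s_k(x_m)|\in[0,\infty]$. This is a sum of nonnegative continuous functions, so it is lsc. Let $\theta(t)=t/(1+t)$ and $\theta(\infty)=1$. For $x=(x^j)_{j\in J}\in(A_k^{\mathbb N})^J$ put $f_j(x)=\theta(N(x^j))$; these functions are lsc with values in $I$. Choose $w_j>0$ with $\sum_jw_j\le1$ and put $M=\sum_jw_jf_j$, which is lsc.

Let $\sigma$ be the topology on $A_{k+1}^J$ generated by the inherited topology and $M$. By Lemma~\ref{lem:merge}, and since $\theta$ is a homeomorphism, $x_i\to x$ in $\sigma$ if and only if for each $j$ we have $x_i^j\to x^j$ in $A_k^{\mathbb N}$ and $N(x_i^j)\to N(x^j)$. Fix $j$, and let $y_i,y\in\ell^1$ be the sequences obtained by applying $s_k$ to the coordinates of $x_i^j$ and $x^j$. Then $\|y_i\|=N(x_i^j)$ and $\|y\|=N(x^j)$. If $x_i^j\to x^j$ in $A_k^{\mathbb N}$, then $y_i\to y$ coordinatewise, so by Lemma~\ref{lem:l1} the condition $N(x_i^j)\to N(x^j)$ is equivalent to $y_i\to y$ in $\ell^1$. Hence $x_i\to x$ in $\sigma$ if and only if $x^j_i\to x^j$ in $A_{k+1}$ for each $j$.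
\end{proof}

\begin{proposition}\label{prop:upper}
Let $n\ge1$ and let $J$ be a nonempty countable set. Every subspace $X$ of $A_n^J$ is the top of a tower of height $n$, and $\dim A_n^J\le n$.
\end{proposition}

\begin{proof}
Put $J_k=J\times\mathbb N^{n-k}$, so that $J_n=J$ and $J_{k-1}=J_k\times\mathbb N$. Then
\[
X\subset A_n^{J_n}\subset A_{n-1}^{J_{n-1}}\subset\dots\subset A_0^{J_0},
\]
where $A_k^{J_k}\subset(A_{k-1}^{\mathbb N})^{J_k}=A_{k-1}^{J_{k-1}}$. Let $\tau_k$ be the topology that $X$ inherits from $A_k^{J_k}$. Then $\tau_n$ is the topology of $X$, and $\tau_0$ is zero-dimensional by (D5). Let $1\le k\le n$, and let $M_k$ be the function of Lemma~\ref{lem:M} for $k-1$ and $J_k$. The map $x\mapsto(x,M_k(x))$ embeds $A_k^{J_k}$ in $A_{k-1}^{J_{k-1}}\times\mathbb R$. Its restriction embeds $(X,\tau_k)$ in $(X,\tau_{k-1})\times\mathbb R$, and $M_k|X$ is $\tau_{k-1}$-lsc. So $\tau_0\subset\dots\subset\tau_n$ is a tower. By (D1) and (D2), $\dim(X,\tau_k)\le\dim(X,\tau_{k-1})+1$, and therefore $\dim X\le n$.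
\end{proof}

\section{Embedding towers}\label{sec:embed}

In this section and the next, $1\le n\le\infty$, $I^\infty=I^{\mathbb N}$, and the index $k$ is always finite. We first put towers in a concrete form that also makes sense for infinite height. Let $E\subset C$ and let functions $\varphi_k:E\to I$ be given for $1\le k\le n$. Put
\[
\Phi_0(c)=c,\qquad \Phi_k(c)=(c,\varphi_1(c),\dots,\varphi_k(c))\in C\times I^k,
\]
and $\Phi_\infty(c)=(c,\varphi_1(c),\varphi_2(c),\dots)$ if $n=\infty$. Let $\tau_k$ and $\tau_\infty$ be the topologies on $E$ that make $\Phi_k$ and $\Phi_\infty$ embeddings; they increase with the index. We call $(E,(\varphi_k)_k)$ a \emph{standard tower of height $n$} if $\varphi_k$ is $\tau_{k-1}$-lsc for all $1\le k\le n$. Let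
\[
B_n=A_1\times\prod_{1\le k\le n}A_k .
\]

\begin{proposition}\label{prop:embed}
Let $(E,(\varphi_k)_k)$ be a standard tower of height $n$. Then $(E,\tau_n)$ embeds in $B_n$. If $E$ is compact in $C$, the embedding can be chosen with closed image.
\end{proposition}

The plan is to record the point $c$ in the first factor and the value $\varphi_k(c)$ in the factor $A_k$, by a $\tau_k$-continuous map $e^k:E\to A_k$ with $s_k\circ e^k=\varphi_k$. Since $s_k$ is continuous, $\varphi_k(c)$ can then be read continuously from $e^k(c)$. To build $e^k$, write the $\tau_{k-1}$-lsc function $\varphi_k$ as an increasing limit of $\tau_{k-1}$-continuous functions $f_m\circ\Phi_{k-1}$, hence as a telescoping series, and represent the $m$th term as $s_{k-1}\circ e_m$ one level down. The terms are not among the $\varphi_k$, so the induction has to represent a whole class of functions $F\circ\Phi_k$. The natural series for $F\circ\Phi_k$ has partial sums $F(z,f_m(z))$, and it must converge absolutely. Continuity of $F$ does not ensure this, because a continuous function can have infinite variation along an increasing sequence. A Lipschitz condition does ensure it. For the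 class of Lipschitz functions to be stable under the substitution $F\mapsto F(z,f_m(z))$, the $f_m$ must be Lipschitz as well.

\begin{lemma}\label{lem:lip}
Let $(Z,d)$ be a metric space, $Y\subset Z$, and $\varphi:Y\to I$ lsc. Put
\[
f_m(z)=\inf\big(\{1\}\cup\{\varphi(y)+m\,d(z,y):y\in Y\}\big).
\]
Then $f_m:Z\to I$ is $m$-Lipschitz, $f_1\le f_2\le\cdots$, and $f_m(y)\to\varphi(y)$ for every $y\in Y$.
\end{lemma}

\begin{proof}
The function $f_m$ is an infimum of nonnegative $m$-Lipschitz functions, each nondecreasing in $m$, and one of them is the constant $1$. This gives the first two claims. Let $y\in Y$; then $f_m(y)\le\varphi(y)$. Given $a<\varphi(y)$, choose $\delta>0$ with $\varphi>a$ on $Y\cap B(y,\delta)$. If $m\delta\ge1$, then $\varphi(y')+m\,d(y,y')>a$ for all $y'\in Y$: inside the ball the first term exceeds $a$, outside the second term is at least $1>a$. So $f_m(y)\ge a$.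
\end{proof}

Fix a compatible metric $d$ on $C$ and give $C\times I^k$ the metric $d(c,c')+\sum_{i\le k}|t_i-t_i'|$.

\begin{lemma}\label{lem:rep}
Let $(E,(\varphi_k)_k)$ be a standard tower of height $n$, let $1\le k\le n$, and let $F:C\times I^k\to\mathbb R$ be Lipschitz. There is a $\tau_k$-continuous map $e=(e_m)_m:E\to A_k\subset A_{k-1}^{\mathbb N}$ such that $s_k\circ e=F\circ\Phi_k$ and each coordinate $e_m:E\to A_{k-1}$ is $\tau_{k-1}$-continuous.
\end{lemma}

\begin{proof}
We induct on $k$; the base case differs from the inductive step only in the choice of the $e_m$. Let $Z=C\times I^{k-1}$ and $Y=\Phi_{k-1}(E)$. Since $\Phi_{k-1}$ is a homeomorphism of $(E,\tau_{k-1})$ onto $Y$, the function $\varphi_k\circ\Phi_{k-1}^{-1}$ is lsc on $Y$. Lemma~\ref{lem:lip} gives $m$-Lipschitz functions $f_m:Z\to I$ that increase with $m$ and satisfy $f_m(\Phi_{k-1}(c))\to\varphi_k(c)$ for $c\in E$. Let $L$ be a Lipschitz constant of $F$ and put $H_m(z)=F(z,f_m(z))$. Then $H_m$ is $L(1+m)$-Lipschitz on $Z$, and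
\begin{equation}\label{eq:H}
|H_m-H_{m-1}|\le L\,(f_m-f_{m-1})\quad(m\ge2),\qquad H_m(\Phi_{k-1}(c))\to F(\Phi_k(c))\quad(c\in E).
\end{equation}

\emph{Choice of the coordinates.} We choose continuous $G_m:Z\to\mathbb R$ with $|G_m-H_m|\le2^{-m}$ and, with $G_0=0$ and $g_m=G_m-G_{m-1}$, $\tau_{k-1}$-continuous maps $e_m:E\to A_{k-1}$ with $s_{k-1}\circ e_m=g_m\circ\Phi_{k-1}$.

If $k=1$, then $Z=C$ and the values must be rational. As $H_m$ is uniformly continuous, $C$ splits into finitely many clopen sets on each of which $H_m$ varies by at most $2^{-m-1}$. Let $G_m$ be constant on each piece, with a rational value within $2^{-m-1}$ of a value of $H_m$ there. Then $g_m$ is locally constant and rational, so $e_m=g_m|E$ is a $\tau_0$-continuous map to $\mathbb Q_d=A_0$.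

If $k>1$, let $G_m=H_m$. Then $g_m$ is Lipschitz on $C\times I^{k-1}$, and the induction hypothesis provides $e_m$.

\emph{Summability.} By \eqref{eq:H}, $|g_m|\le L(f_m-f_{m-1})+2^{-m}+2^{-m+1}$ for $m\ge2$. The first terms telescope, so for $c\in E$ and $R\ge1$
\begin{equation}\label{eq:tail}
\sum_{m>R}|g_m(\Phi_{k-1}(c))|\le\rho_R(c):=L\big(\varphi_k(c)-f_R(\Phi_{k-1}(c))\big)+3\cdot2^{-R}.
\end{equation}
Hence $y(c)=(s_{k-1}(e_m(c)))_m=(g_m(\Phi_{k-1}(c)))_m$ lies in $\ell^1$, that is, $e(c)=(e_m(c))_m\in A_k$. Moreover $s_k(e(c))=\lim_mG_m(\Phi_{k-1}(c))=F(\Phi_k(c))$ by \eqref{eq:H}.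

\emph{Continuity.} The coordinates $e_m$ are $\tau_{k-1}$-continuous, hence $\tau_k$-continuous, so it remains to show that $y:E\to\ell^1$ is $\tau_k$-continuous. Let $c_0\in E$ and $\varepsilon>0$. Since $\rho_R(c_0)\to0$, there is $R$ with $\rho_R(c_0)<\varepsilon$. The function $\rho_R$ is $\tau_k$-continuous; this is the point at which $\tau_{k-1}$ does not suffice, since $\rho_R$ contains $\varphi_k$. So $\rho_R<\varepsilon$ on a $\tau_k$-neighborhood of $c_0$, and on a smaller one the first $R$ coordinates of $y(c)-y(c_0)$ contribute less than $\varepsilon$ to the norm. There $\|y(c)-y(c_0)\|<3\varepsilon$ by \eqref{eq:tail}.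
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:embed}]
For each $k$, apply Lemma~\ref{lem:rep} to the last coordinate projection $C\times I^k\to I$. This gives a $\tau_k$-continuous map $e^k:E\to A_k$ with $s_k\circ e^k=\varphi_k$ and with $\tau_{k-1}$-continuous coordinates. Define $e^0:C\to A_1$ by $e^0(c)=(2^{-i}c_i)_i$. Its coordinates are locally constant and its $\ell^1$-tails are at most $2^{-R}$ uniformly in $c$, so $e^0$ is continuous. It is injective and $C$ is compact, so $e^0$ is an embedding. Let
\[
e=(e^0|E,e^1,e^2,\dots):E\to B_n .
\]
This map is $\tau_n$-continuous, and it is injective because $e^0$ is. If $e(c_j)\to e(c)$, then $c_j\to c$ in $C$ and $\varphi_k(c_j)=s_k(e^k(c_j))\to s_k(e^k(c))=\varphi_k(c)$ for every $k$, so $c_j\to c$ in $\tau_n$. Thus $e$ is an embedding of $(E,\tau_n)$.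

Now let $E$ be compact and let $e(c_j)\to(b,a^1,a^2,\dots)$ in $B_n$. The set $e^0(E)$ is compact, so $b=e^0(c)$ for some $c\in E$, and $c_j\to c$ in $\tau_0$. We climb the tower. Suppose that $c_j\to c$ in $\tau_{k-1}$. The $m$th coordinate of $e^k(c_j)$ converges to the $m$th coordinate of $a^k$. It also converges to the $m$th coordinate of $e^k(c)$, because the coordinates of $e^k$ are already $\tau_{k-1}$-continuous. Hence $a^k=e^k(c)$. Then $\varphi_k(c_j)=s_k(e^k(c_j))\to s_k(a^k)=\varphi_k(c)$, so $c_j\to c$ in $\tau_k$. By induction $a^k=e^k(c)$ for all $k$, and the limit is $e(c)$.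
\end{proof}

Compactness of $E$ is used only to find the point $c$ in the last paragraph, and the closed image is needed only for Theorem~\ref{thm:more}(3). For finite $n$, parts (iii) and (iv) of Proposition~\ref{prop:basic} give
\begin{equation}\label{eq:Bn}
B_n\ \text{ embeds in }\ A_n^{n+1}\cong A_n .
\end{equation}

\section{A tower of full dimension}\label{sec:lower}

Let $P=C\times I^n$, a compact metrizable space, and call $\{c\}\times I^n$ the \emph{fiber} over $c$. The top of a standard tower is a copy of the graph $X=\Phi_n(E)\subset P$, which has at most one point in each fiber. We want such a thin set to keep the dimension of the cube. By (D4), an intersection of partitions between opposite faces of $P$ is a compact set that meets every fiber. So it should be enough that $X$ meets all such compact sets.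

\begin{lemma}\label{lem:ess}
Let $X\subset P$ meet every compact set $S\subset P$ that meets every fiber. Then the pairs
\[
F_i=X\cap\{t_i\le\tfrac13\},\qquad F_i'=X\cap\{t_i\ge\tfrac23\}\qquad(1\le i\le n,\ i<\infty)
\]
form an essential family in $X$.
\end{lemma}

The proof extends partitions from $X$ to $P$. The thickened faces are what makes this possible: if $L$ separated only the traces of the faces on $X$, the side $U'$ could accumulate at points of the face $\{t_i=0\}$ outside $X$.

\begin{proof}
Let $L_i$ be a partition in $X$ between $F_i$ and $F_i'$ for each $i$. Fix $i$, and write $X\setminus L_i=U\cup U'$ with $U,U'$ disjoint and open in $X$, $F_i\subset U$ and $F_i'\subset U'$. Let $K=\{t_i=0\}$ and $K'=\{t_i=1\}$ be the faces in $P$, and let bars denote closure in $P$. We claim that $K\cup U$ and $K'\cup U'$ are separated, that is, each misses the closure of the other. First, $\overline U\cap U'=\emptyset=U\cap\overline{U'}$, because $U$ and $U'$ are disjoint and open in $X$. Second, the open set $\{t_i<\frac13\}$ contains $K$ and misses $U'$, since its trace on $X$ lies in $F_i\subset U$; so $K\cap\overline{U'}=\emptyset$. The set $\{t_i>\frac23\}$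 gives $K'\cap\overline U=\emptyset$ in the same way. Third, $K$ and $K'$ are closed and disjoint. These statements cover all the intersections between $\overline{K\cup U}=K\cup\overline U$ and $K'\cup U'$, and between $K\cup U$ and $K'\cup\overline{U'}$.

With $d$ a compatible metric on $P$, let $O$ be the set of points $p$ with $d(p,K\cup U)<d(p,K'\cup U')$ and $O'$ the set where the reverse strict inequality holds. These are disjoint open sets, and since the two sets are separated, $K\cup U\subset O$ and $K'\cup U'\subset O'$. So $S_i=P\setminus(O\cup O')$ is a partition in $P$ between $K$ and $K'$, and $S_i\cap X\subset X\setminus(U\cup U')=L_i$.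

The set $S=\bigcap_iS_i$ is compact, and it meets the fiber over every $c\in C$. For $n<\infty$ this is (D4), applied to the traces of the $S_i$ on the fiber. For $n=\infty$, (D4) in the cube $\{c\}\times I^m\times\{(0,0,\dots)\}$ shows that $S_1\cap\dots\cap S_m$ meets the fiber for every $m$, and the fiber is compact. By hypothesis $X\cap S\ne\emptyset$, and $X\cap S\subset\bigcap_iL_i$.
\end{proof}

To meet all compact sets with one point per fiber, we let the points $c\in C$ enumerate the compact sets and pick, in the fiber over $c$, a point of the $c$th set. An arbitrary choice gives a graph with no regularity. Two things turn it into a tower: the enumeration is continuous, so that the admissible choices form a compact set $T$, and the point chosen is the lexicographically least one, as in Example~\ref{ex:two}.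

\begin{lemma}\label{lem:lex}
Let $T\subset P$ be compact and let $E\subset C$ be its projection. There is a standard tower $(E,(\varphi_k)_k)$ of height $n$ with $\Phi_n(E)\subset T$.
\end{lemma}

\begin{proof}
For $0\le k\le n$ let $T_k$ be the projection of $T$ to $C\times I^k$. It is compact, $T_0=E$, and $T_{k-1}$ is the projection of $T_k$. For $1\le k\le n$ and $z\in C\times I^{k-1}$ put
\[
\psi_k(z)=\min\{t\in I:(z,t)\in T_k\}\quad\text{if }z\in T_{k-1},\qquad\psi_k(z)=1\quad\text{otherwise}.
\]
For $z\in T_{k-1}$ the set in braces is nonempty and compact, so the minimum exists and $(z,\psi_k(z))\in T_k$. The function $\psi_k$ is lsc: for $a<1$ the set $\{\psi_k\le a\}$ is the projection of the compact set $\{(z,t)\in T_k:t\le a\}$, and for $a\ge1$ it is the whole space.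

Define $\varphi_k=\psi_k\circ\Phi_{k-1}$ recursively on $E$. Since $\Phi_{k-1}$ is $\tau_{k-1}$-continuous, $\varphi_k$ is $\tau_{k-1}$-lsc. For $c\in E$ we have $\Phi_0(c)\in T_0$, and $\Phi_{k-1}(c)\in T_{k-1}$ implies $\Phi_k(c)\in T_k$. If $n<\infty$, then $\Phi_n(c)\in T_n=T$. If $n=\infty$, choose $p_k\in T$ projecting to $\Phi_k(c)$; then $p_k\to\Phi_\infty(c)$ in the product topology, and $T$ is closed.
\end{proof}

\begin{proposition}\label{prop:lower}
There is a standard tower $(E,(\varphi_k)_k)$ of height $n$, with $E$ compact in $C$, such that $(E,\tau_n)$ has an essential family of $n$ pairs if $n<\infty$, and one indexed by $\mathbb N$ if $n=\infty$.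
\end{proposition}

\begin{proof}
By (D6) there is a continuous surjection $\kappa:C\to\mathcal K(P)$. Put
\[
T=\{(c,t)\in P:(c,t)\in\kappa(c)\}.
\]
The set $T$ is closed. Indeed, if $p_j=(c_j,t_j)\in T$ converges to $p=(c,t)$, then $d(p,\kappa(c))\le d(p,p_j)+d_H(\kappa(c_j),\kappa(c))\to0$, so $p\in\kappa(c)$. Let $E$ be the projection of the compact set $T$, take the tower of Lemma~\ref{lem:lex}, and put $X=\Phi_n(E)$, which is homeomorphic to $(E,\tau_n)$.

We check the hypothesis of Lemma~\ref{lem:ess}. Let $S\subset P$ be a compact set that meets every fiber. Then $S\neq\emptyset$, so $S=\kappa(c)$ for some $c\in C$. As $S$ meets the fiber over this same $c$, there is $t$ with $(c,t)\in\kappa(c)$. Thus $(c,t)\in T$ and $c\in E$. The point $\Phi_n(c)$ lies in $T$ and has first coordinate $c$, so $\Phi_n(c)\in\kappa(c)=S$. Hence $X\cap S\ne\emptyset$.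
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $1\le n<\infty$. By Proposition~\ref{prop:basic}, $A_n$ is a totally disconnected Polish group, and $\dim A_n\le n$ by Proposition~\ref{prop:upper}. The space $(E,\tau_n)$ of Proposition~\ref{prop:lower} has dimension at least $n$ by (D3), and it embeds in $A_n$ by Proposition~\ref{prop:embed} and \eqref{eq:Bn}. By (D1), $\dim A_n\ge n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) By Proposition~\ref{prop:basic}(i), $A_n$ is a vector space over $\mathbb Q$, so it is abelian, torsion-free and divisible. For $1\le m\le\omega$, Proposition~\ref{prop:upper} gives $\dim A_n^m\le n$, and $A_n^m$ contains a copy of $A_n$, so $\dim A_n^m\ge n$ by Theorem~\ref{thm:main} and (D1). The group $G=A_n^{\mathbb N}$ is Polish and totally disconnected by Proposition~\ref{prop:basic}(ii), and a bijection $\mathbb N\times\mathbb N\to\mathbb N$ gives $G^{\mathbb N}\cong G$.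

(2) Subspaces of $A_n$ are tops of towers of height $n$ by Proposition~\ref{prop:upper} with $J$ a single point. Conversely, let $\tau_0\subset\dots\subset\tau_n$ be a tower on $X$ with functions $\varphi_k$. By (D5) we may assume that $(X,\tau_0)$ is a subspace $E$ of $C$. If $\Phi_{k-1}$ embeds $(E,\tau_{k-1})$ in $C\times I^{k-1}$, then $\Phi_k=(\Phi_{k-1},\varphi_k)$ embeds $(E,\tau_k)$ in $C\times I^k$, because $\tau_k$ is generated by $\tau_{k-1}$ and $\varphi_k$. So the given topologies are those of Section~\ref{sec:embed}, and $(E,(\varphi_k)_k)$ is a standard tower. By Proposition~\ref{prop:embed} and \eqref{eq:Bn}, $(X,\tau_n)$ embeds in $A_n$.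

(3) The group is $B_\infty$, which is Polish and totally disconnected by Proposition~\ref{prop:basic}(ii). By Propositions~\ref{prop:lower} and~\ref{prop:embed} with $n=\infty$, it has a closed subspace $X$ with an essential family $(F_i,F_i')_{i\in\mathbb N}$. Since $X$ is closed, the sets $F_i,F_i'$ are closed in $B_\infty$. If $L_i$ are partitions in $B_\infty$ between $F_i$ and $F_i'$, then the $L_i\cap X$ are partitions in $X$ between the same sets, so $\bigcap_iL_i\supset\bigcap_i(L_i\cap X)\ne\emptyset$. The family is essential in $B_\infty$, and $B_\infty$ is strongly infinite-dimensional.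
\end{proof}

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{Theory of Dimensions}.

\bibitem{question}
\emph{Some aspects of dimension theory for topological groups},
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak preprints/\allowbreak ArhMillnummerAugust-2016-\_v4.pdf}

\end{thebibliography}
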